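\title{A counterexample to Brenti's conjecture on the coefficients of $R$-polynomials}

\begin{abstract}
Brenti conjectured that for $u<w$ in the Bruhat order of a Coxeter group the
coefficient of $q^n$ in the $R$-polynomial $R_{u,w}(q)$ is at most
$\binom{d}{n}$ in absolute value, where $d$ is the degree of $R_{u,w}$. We show
that the conjecture is false. In the universal Coxeter group on eight
generators, $w=(s_1\cdots s_8)^2$ has $R_{e,w}=(q-1)^{14}(q^2+6q+1)$, whose
middle coefficient $-14586$ exceeds $\binom{16}{8}=12870$ in absolute value.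
The inequality fails for every $n\ge5$, and it can fail by a factor exponential
in $d$. In the other direction, we prove it for $n\le2$ and, when $u=e$, for
$n=3$; in general it holds up to the factor $2$ for $n=3$ and up to the factor
$3\cdot2^{n-4}$ for $n\ge4$.
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $(W,S)$ be a Coxeter system: $W$ is the group generated by $S$ subject to
the relations $(st)^{m(s,t)}=e$, where $m(s,s)=1$ and
$m(s,t)=m(t,s)\in\{2,3,\dots,\infty\}$ for $s\ne t$, and $m(s,t)=\infty$ means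
that no relation is imposed. The number $m(s,t)$ is the order of $st$. The
group is \emph{universal} if $m(s,t)=\infty$ for all $s\neq t$. The length
$\ell(w)$ is the least number of letters in a word in $S$ with product $w$, and
a word of this length is \emph{reduced}. Let $T=\bigcup_{w\in W}w^{-1}Sw$ be
the set of reflections, and write $u\to w$ if $w=ut$ for some $t\in T$ and
$\ell(u)<\ell(w)$. The \emph{Bruhat order} is the reflexive and transitive
closure of $\to$.

The \emph{$R$-polynomials} are the unique family
$R_{u,w}(q)\in\mathbb{Z}[q]$, $u,w\in W$, with the following properties.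
\begin{enumerate}
\item[(R1)] $R_{u,w}=0$ if $u\not\le w$.
\item[(R2)] $R_{u,w}=1$ if $u=w$.
\item[(R3)] If $s\in S$ and $\ell(ws)<\ell(w)$, then
\[
R_{u,w}=\begin{cases}
R_{us,ws} & \text{if } \ell(us)<\ell(u),\\
qR_{us,ws}+(q-1)R_{u,ws} & \text{otherwise.}
\end{cases}
\]
\end{enumerate}
Up to signs and a power of $q$, they are the coefficients of the inverses of
the standard basis elements of the Hecke algebra; see \eqref{eq:hecke} below.
For $u\le w$ we write $d=d(u,w)=\ell(w)-\ell(u)$. The polynomial $R_{u,w}$ is
then monic of degree $d$ (Proposition~\ref{prop:expansion}). We write $[q^n]f$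
for the coefficient of $q^n$ in $f$.

How large can the coefficients be? If $s_1,\dots,s_d\in S$ are distinct, then
$R_{e,s_1\cdots s_d}=(q-1)^d$: each application of (R3) removes the last letter
$s_j$, and the term $qR_{s_j,s_1\cdots s_{j-1}}$ vanishes by (R1). A repeated
letter first occurs in a reduced word $sts$, and there
\[
R_{e,sts}=qR_{s,st}+(q-1)R_{e,st}=q(q-1)+(q-1)^3=q^3-2q^2+2q-1 .
\]
The new term $q(q-1)$ has signs opposite to those of $(q-1)^3$, so it makes the
coefficients smaller. It is natural to guess that this always happens and that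
$(q-1)^d$ is the extreme case. This is the following conjecture, which we take
in the form stated in \cite{AA}.

\medskip
\noindent\textbf{Conjecture (Brenti).}
\emph{Let $u<w$ in the Bruhat order of a Coxeter group. Then for all integers
$n\ge0$,}
\begin{equation}\label{eq:conj}
\bigl|[q^n]R_{u,w}\bigr|\le\binom{\deg R_{u,w}}{n}.
\end{equation}

It is known, by Brenti, that \eqref{eq:conj} holds for $n=1$ and $n=2$. Our
first result is a family of intervals whose $R$-polynomials have a single
correction term, with a large multiplicity.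

\begin{theorem}\label{thm:family}
Let $r\ge3$, and let $s_1,\dots,s_r\in S$ be distinct generators with
$m(s_i,s_j)\ge3$ (possibly $\infty$) for all $i\ne j$. Let
$w=(s_1\cdots s_r)(s_1\cdots s_r)$. Then $\ell(w)=2r$ and
\[
R_{e,w}(q)=(q-1)^{2r}+r\,q\,(q-1)^{2r-2}=(q-1)^{2r-2}\bigl(q^2+(r-2)q+1\bigr).
\]
For $0\le n\le 2r$,
\begin{equation}\label{eq:familycoeff}
[q^n]R_{e,w}=(-1)^n\binom{2r}{n}\left(1-\frac{n(2r-n)}{2(2r-1)}\right),
\end{equation}
and $|[q^n]R_{e,w}|>\binom{2r}{n}$ if and only if $n(2r-n)>4(2r-1)$.
\end{theorem}

\begin{corollary}\label{cor:false}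
The conjecture is false.
\begin{enumerate}
\item[(a)] For $r=8$ we have $\deg R_{e,w}=16$ and $[q^8]R_{e,w}=-14586$, while
$\binom{16}{8}=12870$. So the conjecture fails in every Coxeter group with
eight pairwise non-commuting simple generators, for instance in the universal
Coxeter group on eight generators.
\item[(b)] For every fixed $n\ge5$ the inequality \eqref{eq:conj} fails, already
with $u=e$: it fails for the element $w$ of Theorem~\ref{thm:family} if and
only if $r>\frac{n^2-4}{2(n-4)}$. As $r\to\infty$, the ratio
$[q^n]R_{e,w}\big/\bigl((-1)^n\binom{2r}{n}\bigr)$ tends to $1-\frac n2$.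
\end{enumerate}
\end{corollary}

The second result describes what remains true.

\begin{theorem}\label{thm:bounds}
Let $(W,S)$ be any Coxeter system, let $u<w$, and let $d=\ell(w)-\ell(u)$.
\begin{enumerate}
\item[(i)] $R_{u,w}=\sum_{m\ge0}a_m\,q^m(q-1)^{d-2m}$ with integers $a_m\ge0$,
where $a_0=1$, $0\le a_1\le d-1$, and $a_m\le\binom{a_1}{m}$ for all $m$.
\item[(ii)] The inequality \eqref{eq:conj} holds for $n\le2$.
\item[(iii)] $-2\binom d3\le(-1)^{d-3}[q^3]R_{u,w}\le\binom d3$. For $u=e$,
$-\binom{d-1}3\le(-1)^{d-3}[q^3]R_{e,w}\le\binom d3$, so \eqref{eq:conj} holds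
for $n=3$ and all lower intervals $[e,w]$.
\item[(iv)] For $n\ge4$, $|[q^n]R_{u,w}|\le3\cdot2^{n-4}\binom dn$.
\item[(v)] $\sum_n|[q^n]R_{u,w}|\le(1+\sqrt2)^d$. On the other hand, for each
$k\ge1$ there are a Coxeter system, a pair $u<w$ with $d=36k$, and an $n$ such
that $|[q^n]R_{u,w}|\ge(7/2)^{d/36}\binom dn$.
\end{enumerate}
\end{theorem}

By part (v), the failure of the conjecture is exponential in $d$. For fixed $n$
it is bounded, and it is measured by
\[
\rho_n=\sup\frac{|[q^n]R_{u,w}|}{\binom dn},
\]
the supremum over all Coxeter systems and all pairs $u<w$ with $d\ge n$.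

\begin{corollary}\label{cor:rho}
We have $\rho_0=\rho_1=\rho_2=1$, $\rho_3\le2$, and
$\frac n2-1\le\rho_n\le3\cdot2^{n-4}$ for $n\ge4$. Moreover $\rho_n>1$ for all
$n\ge5$.
\end{corollary}

We do not decide whether \eqref{eq:conj} always holds for $n=4$, or for $n=3$
and general $u$; in the second case only the bound
$(-1)^{d-3}[q^3]R_{u,w}\ge-\binom d3$ is missing.

Both theorems rest on the expansion in Theorem~\ref{thm:bounds}(i), which also
shows where the guess above breaks down. Setting $q=-1$ gives
\begin{equation}\label{eq:minusone}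
R_{u,w}(-1)=(-2)^d\Bigl(1-\frac{a_1}{4}+\frac{a_2}{16}-\cdots\Bigr),
\end{equation}
while \eqref{eq:conj} would imply $|R_{u,w}(-1)|\le\sum_n\binom dn=2^d$. The
first correction term does cancel against $(q-1)^d$, but it can cancel too
much: any pair with $a_1>8$ and $a_m=0$ for all $m\ge2$ is a counterexample. To
find such pairs we interpret $a_m$ as a number of walks along a reduced word
(Section~\ref{sec:walks}) and choose the word so that no walk contributes to
$a_2$ (Section~\ref{sec:counter}). Sections~\ref{sec:monotone}--\ref{sec:high}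
prove Theorem~\ref{thm:bounds} and Corollary~\ref{cor:rho}.

\section{Standard facts on Coxeter groups}\label{sec:facts}

For $s\in S$ we have $\ell(ws)=\ell(w)\pm1$, and $ws<w$ or $ws>w$ accordingly;
the same holds for $sw$. If $ws<w$, then a reduced word of $ws$ followed by $s$
is a reduced word of $w$. A prefix of a reduced word is reduced. If $u\le w$
and $\ell(u)=\ell(w)$, then $u=w$.

\medskip
\noindent\textbf{Tits' theorem} \cite[Theorem~3.3.1]{BB}. A \emph{braid move}
replaces a factor $stst\cdots$ of length $m(s,t)<\infty$ by the factor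
$tsts\cdots$ of the same length. A word is reduced unless some sequence of braid
moves produces a factor $ss$, and any two reduced words of one element are
related by braid moves.

Braid moves do not change the set of letters, so all reduced words of $w$ have
the same set of letters, the \emph{support} $\operatorname{supp}(w)$. If
$m(s,t)\ge3$, then no braid move applies to the word $(s,t)$, so it is the only
reduced word of $st$.

\medskip
\noindent\textbf{Subword property} \cite[Theorem~2.2.2]{BB}. Fix a reduced word
of $w$. Then $u\le w$ if and only if some reduced word of $u$ is obtained from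
it by deleting letters.

In particular, $s\le w$ if and only if $s\in\operatorname{supp}(w)$; $x\le w$
implies $\operatorname{supp}(x)\subseteq\operatorname{supp}(w)$; there are
finitely many $x\le w$; and, by reversing words, $u\le w$ if and only if
$u^{-1}\le w^{-1}$.

\medskip
\noindent\textbf{Lifting property} \cite[Proposition~2.2.7]{BB}. Let $u\le w$
and $ws<w$. If $us>u$, then $u\le ws$. If $us<u$, then $us\le ws$. By inversion,
the same holds for multiplication on the left.

\medskip
\noindent\textbf{Inversion symmetry.} $R_{u,w}=R_{u^{-1},w^{-1}}$.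

To see this, recall that the Hecke algebra of $(W,S)$ over
$\mathbb{Z}[q,q^{-1}]$ is generated by elements $T_s$, $s\in S$, subject to the
braid relations and $T_s^2=(q-1)T_s+q$, and has the basis
$T_w=T_{t_1}\cdots T_{t_N}$, where $t_1\cdots t_N$ is any reduced word of $w$.
With $\varepsilon_x=(-1)^{\ell(x)}$ one has \cite[\S7.4--7.5]{H}
\begin{equation}\label{eq:hecke}
(T_{w^{-1}})^{-1}=\varepsilon_w\,q^{-\ell(w)}\sum_x\varepsilon_xR_{x,w}\,T_x .
\end{equation}
The relations are unchanged when words are reversed, so
$T_x\mapsto T_{x^{-1}}$ is an anti-automorphism. It sends \eqref{eq:hecke} to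
an expansion of $(T_w)^{-1}$ in which $T_{x^{-1}}$ has the coefficient
$\varepsilon_wq^{-\ell(w)}\varepsilon_xR_{x,w}$, and comparison with
\eqref{eq:hecke} for $w^{-1}$ gives $R_{x,w}=R_{x^{-1},w^{-1}}$.

\section{Walks along a reduced word}\label{sec:walks}

Applying (R3) until $w$ is used up produces a tree of choices. We record its
branches. Fix a reduced word $w=t_1\cdots t_N$ and let $v_i=t_1\cdots t_i$ be
its prefixes. A \emph{walk from $u$} reads the word from right to left. It is a
sequence $u=x_N,x_{N-1},\dots,x_0$ in $W$ such that, for each position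
$i=N,\dots,1$,
\begin{itemize}
\item if $x_it_i<x_i$, then $x_{i-1}=x_it_i$ (a \emph{down step}, which is
forced);
\item if $x_it_i>x_i$, then $x_{i-1}=x_it_i$ (an \emph{up step}) or
$x_{i-1}=x_i$ (a \emph{stay}).
\end{itemize}
The walk is \emph{good} if $x_0=e$. Let $a_m(u,w)$ be the number of good walks
from $u$ with exactly $m$ up steps, and put $a_{-1}=0$. For $w=sts$ and $u=e$
the good walks are $e,e,e,e$ and $e,s,s,e$. The first has three stays, the
second has one up step and one stay, and they give the two terms $(q-1)^3$ and
$q(q-1)$ of $R_{e,sts}$.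

\begin{proposition}\label{prop:expansion}
Let $u,w\in W$ and $d=\ell(w)-\ell(u)$.
\begin{enumerate}
\item[(a)] $a_m(u,w)=0$ unless $2m\le d$, and
$R_{u,w}=\sum_ma_m(u,w)\,q^m(q-1)^{d-2m}$. The numbers $a_m(u,w)$ do not depend
on the reduced word, and they vanish if $u\not\le w$.
\item[(b)] Every good walk satisfies $x_i\le v_i$ for all $i$.
\item[(c)] If $u\le w$, then $a_0(u,w)=1$, and $R_{u,w}$ is monic of degree $d$.
\item[(d)] If $ws<w$, then
\begin{equation}\label{eq:arec}
a_m(u,w)=\begin{cases}
a_m(us,ws) & \text{if } us<u,\\
a_m(u,ws)+a_{m-1}(us,ws) & \text{if } us>u,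
\end{cases}
\end{equation}
and the same holds for multiplication on the left.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Give a down step the weight $1$, an up step the weight $q$, a stay the
weight $q-1$, and a walk the product of these weights. We claim that $R_{u,w}$
is the total weight of the good walks from $u$. For $N=0$ both sides are $1$ if
$u=e$ and $0$ otherwise. For $N\ge1$, sort the walks by their first step: what
follows it is a walk along the reduced word of $v_{N-1}=wt_N$, and the claim
follows from (R3) with $s=t_N$ by induction. A good walk with $m$ up steps goes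
from length $\ell(u)$ to length $0$, so it has $\ell(u)+m$ down steps and
$N-\ell(u)-2m=d-2m\ge0$ stays. This gives the expansion. The polynomial
$q^m(q-1)^{d-2m}$ vanishes to order exactly $m$ at $q=0$, so these polynomials
are linearly independent and $R_{u,w}$ determines the $a_m$. By (R1) they
vanish if $u\not\le w$.

(b) The tail $x_i,\dots,x_0$ is a good walk from $x_i$ along the word of $v_i$,
so some $a_m(x_i,v_i)$ is nonzero, and $x_i\le v_i$ by (a).

(c) There is exactly one walk from $u$ without up steps. If $x_i\le v_i$, then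
the lifting property for $v_it_i=v_{i-1}<v_i$ gives $x_{i-1}\le v_{i-1}$, both
for a stay and for a down step. Hence $x_0\le e$, and the walk is good. The
$m$-th term of the expansion has degree $d-m$, so the term $(q-1)^d$ is the
leading one.

(d) Use a reduced word of $w$ ending in $s$ and sort the good walks by their
first step. For the left version, inversion symmetry and the uniqueness in (a)
give $a_m(u,w)=a_m(u^{-1},w^{-1})$.
\end{proof}

To compare $R_{u,w}$ with $(q-1)^d$ we remove the alternating signs. Put
$c_n(u,w)=(-1)^{d-n}[q^n]R_{u,w}$, so that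
\begin{equation}\label{eq:gen}
\sum_nc_n(u,w)\,z^n=(-1)^dR_{u,w}(-z)=\sum_{2m\le d}a_m\,(-z)^m(1+z)^{d-2m}.
\end{equation}
The conjecture says that $|c_n|\le\binom dn$. From \eqref{eq:gen} we read off
\begin{equation}\label{eq:cformula}
c_n=\sum_{2m\le d}(-1)^ma_m\binom{d-2m}{n-m},
\end{equation}
where $\binom{k}{j}=0$ unless $0\le j\le k$. In particular $c_0=1$ and
$c_1=d-a_1$ for $u\le w$. Since $\binom{d-2m}{n-m}=\binom{d-2m}{(d-n)-m}$, we
have the symmetry $c_n=c_{d-n}$. Substituting $q=-z$ in (R3) and multiplying by
$(-1)^d$ gives, for $ws<w$,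
\begin{equation}\label{eq:crec}
c_n(u,w)=\begin{cases}
c_n(us,ws) & \text{if } us<u,\\
c_n(u,ws)+c_{n-1}(u,ws)-c_{n-1}(us,ws) & \text{if } us>u.
\end{cases}
\end{equation}
Without its last term, the second line is Pascal's rule.

\medskip
\noindent\textbf{The reduction step.} Most proofs from
Section~\ref{sec:monotone} on are inductions on $\ell(w)$ over pairs $u\le w$,
and they share the following step. If $u=w$, then $d=0$, $a_0=c_0=1$, and all
other $a_m$ and $c_n$ vanish. If $u<w$, choose $s$ with $ws<w$. If $us<u$, then
$us\le ws$ by the lifting property, and the pair $(us,ws)$ has the same $d$,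
the same $a_m$ and the same $c_n$; a statement about these numbers is inherited
from it. So only the case $us>u$ needs an argument. In that case $u\le ws$ with
$d(u,ws)=d-1$, and either $us\not\le ws$, so that all $a_m(us,ws)$ and
$c_n(us,ws)$ vanish, or $us\le ws$ with $d(us,ws)=d-2\ge0$.

\section{Crossing arcs and the counterexample}\label{sec:counter}

We look for a reduced word with $a_1(e,w)$ large and $a_m(e,w)=0$ for $m\ge2$.
Join each position $p$ whose letter occurs further left to the nearest position
$i<p$ with the same letter, and call $(i,p)$ an \emph{arc}.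

\begin{lemma}\label{lem:arcs}
The number $a_1(e,w)$ is the number of arcs, that is,
$a_1(e,w)=\ell(w)-|\operatorname{supp}(w)|$.
\end{lemma}

\begin{proof}
A walk from $e$ whose only up step is at position $p$, with letter $s$, stays at
$e$ until $p$ and moves to $s$. At a letter $t\ne s$ we have $st>s$, and the
walk stays. At the next letter $s$ it is forced down to $e$, where it remains.
So the walk is good if and only if an arc has right end $p$. Every position is
the right end of an arc, except the leftmost occurrence of each letter.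
\end{proof}

Two arcs can combine to a good walk with two up steps
(Figure~\ref{fig:arcs}). If they are \emph{disjoint}, $i'<p'<i<p$, the walk
goes up at $p$, down to $e$ at $i$, up at $p'$, and down at $i'$. If they are
\emph{nested}, $i<i'<p'<p$ with letters $s$ at $p$ and $s'$ at $p'$, the walk
goes up to $s$ and then to $ss'$; the letters strictly between $i'$ and $p'$
differ from $s$ and $s'$, so it can stay at $ss'$ until it comes down at $i'$
and then at $i$. Hence $a_2(e,w)=0$ requires a word without disjoint or nested
arcs. In $(s_1\cdots s_r)^2$ the arcs are $(k,r+k)$ for $1\le k\le r$, and any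
two of them cross.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x/\y in {1/1,2/2,3/1,4/3,5/4,6/3} \node at (\x,0) {$s_{\y}$};
\draw (1,0.4) to[bend left=70] (3,0.4);
\draw (4,0.4) to[bend left=70] (6,0.4);
\foreach \x/\y in {8/1,9/2,10/3,11/2,12/1} \node at (\x,0) {$s_{\y}$};
\draw (8,0.4) to[bend left=70] (12,0.4);
\draw (9,0.4) to[bend left=70] (11,0.4);
\foreach \x/\y in {14/1,15/2,16/3,17/1,18/2,19/3} \node at (\x,0) {$s_{\y}$};
\draw (14,0.4) to[bend left=70] (17,0.4);
\draw (15,0.4) to[bend left=70] (18,0.4);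
\draw (16,0.4) to[bend left=70] (19,0.4);
\end{tikzpicture}
\caption{Three reduced words in a universal Coxeter group, with arcs joining
consecutive occurrences of a letter. Each arc contributes a term
$q(q-1)^{d-2}$ to $R_{e,w}$. Two disjoint arcs (left) or two nested arcs
(middle) also contribute a term $q^2(q-1)^{d-4}$. In the word on the right all
arcs cross, and no such term occurs.}
\label{fig:arcs}
\end{figure}

\begin{example}\label{ex:r3}
Let $w=s_1s_2s_3s_1s_2s_3$ in the universal group on three generators. We list
the good walks from $e$ by the position of their first up step and discard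
branches with Proposition~\ref{prop:expansion}(b). A first up step at position
$1$, $2$ or $3$ is impossible, because the letter does not occur further left.

First up step at position $6$, to $s_3$. An up step at position $5$ needs
$s_3s_2\le s_1s_2s_3s_1$, and one at position $4$ needs $s_3s_1\le s_1s_2s_3$.
Both fail: the letters are present, but in the wrong order. At position $3$ the
walk drops to $e$, and it cannot leave $e$ again.

First up step at position $5$, to $s_2$. An up step at position $4$ needs
$s_2s_1\le s_1s_2s_3$ (wrong order), and one at position $3$ needs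
$s_2s_3\le s_1s_2$ (no $s_3$ is left). The walk drops to $e$ at position $2$
and stays there.

First up step at position $4$, to $s_1$. Up steps at positions $3$ and $2$ need
$s_1s_3\le s_1s_2$ and $s_1s_2\le s_1$, which fail. The walk drops to $e$ at
position $1$.

Thus $R_{e,w}=(q-1)^6+3q(q-1)^4$, and $c_n=\binom6n-3\binom4{n-1}$ is the
sequence $1,3,3,2,3,3,1$, against the binomial coefficients
$1,6,15,20,15,6,1$. The conjecture holds here, but the cancellation in the
middle is almost complete. With more generators the middle coefficients change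
sign and grow.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Let $t_1\cdots t_{2r}$ be the defining word, so $t_k=t_{r+k}=s_k$. Since
$r\ge3$, any three consecutive letters are distinct, so the word has no factor
$ss$ and no factor $sts$. Since all $m(s_i,s_j)\ge3$, a braid move needs a
factor $sts$, so none applies. By Tits' theorem the word is reduced, and
$\ell(w)=2r$.

Consider a good walk from $e$ with at least one up step. By
Proposition~\ref{prop:expansion}(b), an up step from $e$ at position $i$ needs
$t_i\in\operatorname{supp}(v_{i-1})$, which holds only for $i>r$. So the first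
up step is at a position $r+k$ with $1\le k\le r$, and it leads to $s_k$. The
letters at the positions $i$ with $k<i<r+k$ differ from $s_k$. Suppose that the
walk leaves $s_k$ at such a position $i$, with letter $s_j$. This is an up step,
so $s_ks_j\le v_{i-1}$. There are two cases.

If $i\le r$, then $j=i$ and $s_j\notin\operatorname{supp}(s_1\cdots s_{j-1})$,
a contradiction.

If $i=r+j$, then $j<k$ and $v_{i-1}=s_1\cdots s_r\,s_1\cdots s_{j-1}$. In this
word $s_j$ occurs only at position $j$ and $s_k$ only at position $k>j$, so
$(s_k,s_j)$ is not a subword. As $m(s_k,s_j)\ge3$, this is the only reduced word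
of $s_ks_j$, and the subword property gives $s_ks_j\not\le v_{i-1}$, a
contradiction.

Hence the walk stays at $s_k$ until position $k$, where it is forced down to
$e$. The remaining positions are at most $r$, so there is no further up step.
Thus $a_m(e,w)=0$ for $m\ge2$, and $a_1(e,w)=2r-r=r$ by Lemma~\ref{lem:arcs}.
Proposition~\ref{prop:expansion} gives the formula for $R_{e,w}$, and
$(q-1)^2+rq=q^2+(r-2)q+1$.

By \eqref{eq:cformula}, $(-1)^n[q^n]R_{e,w}=\binom{2r}n-r\binom{2r-2}{n-1}$.
The identity $n(2r-n)\binom{2r}{n}=2r(2r-1)\binom{2r-2}{n-1}$ turns this into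
\eqref{eq:familycoeff}. The last factor in \eqref{eq:familycoeff} is at most
$1$, so its absolute value exceeds $1$ if and only if it is less than $-1$,
that is, if and only if $n(2r-n)>4(2r-1)$.
\end{proof}

\begin{remark}\label{rem:hyp}
The condition $r\ge3$ is used only for reducedness; for $r=2$ and
$m(s_1,s_2)=3$ we have $s_1s_2s_1s_2=s_2s_1$. The condition $m(s_i,s_j)\ge3$ is
used for reducedness and again in the case $i=r+j$, where it forces the letters
to be removed in the order opposite to that in which they were added. It cannot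
be dropped. Let $r=3$, $m(s_1,s_2)=2$ and $m(s_1,s_3)=m(s_2,s_3)=\infty$. The
word $s_1s_2s_3s_1s_2s_3$ is still reduced, since braid moves only exchange
adjacent letters $s_1,s_2$, but $e,\,e,\,s_2,\,s_2s_1,\,s_2s_1,\,s_1,\,e$ is a
good walk with two up steps.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:false}]
(a) For $r=n=8$ we have $n(2r-n)=64>60=4(2r-1)$. Directly,
\[
[q^8]\,(q-1)^{14}(q^2+6q+1)=\binom{14}6-6\binom{14}7+\binom{14}8
=3003-6\cdot3432+3003=-14586 .
\]
Distinct generators $s,t$ fail to commute exactly when $m(s,t)\ge3$.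

(b) The inequality $n(2r-n)>4(2r-1)$ is equivalent to $2r(n-4)>n^2-4$, hence
for $n\ge5$ to $r>\frac{n^2-4}{2(n-4)}$; it forces $n<2r$, and for $n>2r$ both
sides of \eqref{eq:conj} vanish. The limit follows from \eqref{eq:familycoeff}.
\end{proof}

Within the family, $r=8$ is the smallest failing case, because
$n(2r-n)\le r^2\le4(2r-1)$ for $3\le r\le7$. For $r=8$ the test
\eqref{eq:minusone} gives $|R_{e,w}(-1)|=2^{16}$ exactly and detects nothing;
the failure is seen only in the coefficients with $n=7,8,9$. For $n=4$ the last
factor in \eqref{eq:familycoeff} equals $-1+\frac6{2r-1}$, so the family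
approaches the conjectured bound without crossing it.

\section{A monotonicity property and the bound $a_m\le\binom{a_1}{m}$}
\label{sec:monotone}

We turn to Theorem~\ref{thm:bounds}. By \eqref{eq:cformula}, the terms with
even $m$ push $c_n$ up and the terms with odd $m$ push it down. For small $n$
we need to know that $a_1$ is not too large, and that $a_2$ is not too large
compared with $a_1$.

\begin{lemma}\label{lem:a1}
If $u<w$, then $0\le a_1(u,w)\le d-1$.
\end{lemma}

\begin{proof}
Use the reduction step, with $us>u$. If $u=ws$, then $d=1$ and $a_1=0$ by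
Proposition~\ref{prop:expansion}(a). Otherwise $u<ws$, and \eqref{eq:arec} gives
$a_1(u,w)=a_1(u,ws)+a_0(us,ws)\le(d-2)+1$.
\end{proof}

The second line of \eqref{eq:arec} becomes Pascal's rule in the variable $a_1$
if $a_{m-1}(us,ws)$ can be bounded by $a_{m-1}(u,ws)$. So we must compare $us$
with $u$ below an element $ws$ that does not have $s$ as a right descent. A
recursion on the right with another generator would interfere with the factor
$s$. Multiplication on the left commutes with multiplication by $s$ on the
right, and for this reason the proof uses the left version of \eqref{eq:arec}.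

\begin{lemma}\label{lem:mono}
Let $u,w\in W$ and $s\in S$ with $us>u$. Then $a_m(us,w)\le a_m(u,w)$ for all
$m$.
\end{lemma}

\begin{proof}
We use induction on $\ell(w)$, for all $u$ and $m$ at once. If $w=e$, then
$us\not\le w$ and the left side is $0$. Otherwise choose $p\in S$ with $pw<w$.

\emph{Case 1: $pu<u$.} Then $\ell(pus)\le\ell(pu)+1=\ell(u)<\ell(us)$. Hence
$pus<us$, and $\ell(pus)=\ell(us)-1=\ell(u)>\ell(pu)$, so $(pu)s>pu$. By
\eqref{eq:arec} on the left and the induction hypothesis for $pu$,
\[
a_m(us,w)=a_m(pus,pw)\le a_m(pu,pw)=a_m(u,w).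
\]

\emph{Case 2: $pu>u$ and $pus>us$.} Then $\ell(pus)=\ell(u)+2>\ell(pu)$, so
$(pu)s>pu$. The induction hypothesis for $u$ and for $pu$ gives
\[
a_m(us,w)=a_m(us,pw)+a_{m-1}(pus,pw)\le a_m(u,pw)+a_{m-1}(pu,pw)=a_m(u,w).
\]

\emph{Case 3: $pu>u$ and $pus<us$.} The left lifting property for $u\le us$
gives $u\le pus$. Both elements have length $\ell(u)$, so $pus=u$. Therefore
\[
a_m(us,w)=a_m(u,pw)\le a_m(u,pw)+a_{m-1}(pu,pw)=a_m(u,w).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:binom}
If $u\le w$, then $a_m(u,w)\le\binom{a_1(u,w)}m$ for all $m$.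
\end{lemma}

\begin{proof}
For $u=w$ both sides are $1$ for $m=0$ and $0$ for $m\ge1$. In the reduction
step let $us>u$. If $us\not\le ws$, then $a_m(u,w)=a_m(u,ws)$ for all $m$, and
the claim is inherited. If $us\le ws$, put $b=a_1(u,ws)$. Then
$a_1(u,w)=b+a_0(us,ws)=b+1$, and by Lemma~\ref{lem:mono}
\[
a_m(u,w)\le a_m(u,ws)+a_{m-1}(u,ws)\le\binom bm+\binom b{m-1}=\binom{b+1}m.
\qedhere
\]
\end{proof}

Proposition~\ref{prop:expansion} and Lemmas~\ref{lem:a1} and~\ref{lem:binom}
prove Theorem~\ref{thm:bounds}(i).

\section{The coefficients of degree at most three}\label{sec:low}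

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(ii)]
We have $c_0=1$, and $1\le c_1=d-a_1\le d$ by Lemma~\ref{lem:a1}. For $d=1$,
$c_2=0$. For $d\ge2$, \eqref{eq:cformula} gives $c_2=\binom d2-a_1(d-2)+a_2$.
By part (i), $a_2\le\frac12a_1(a_1-1)\le\frac12a_1(d-2)$, so $c_2\le\binom d2$.
In the other direction,
\[
c_2\ge\binom d2-(d-1)(d-2)=-\frac{(d-1)(d-4)}2\ge-\binom d2.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(iii) for general $u$]
For $d<3$ we have $c_3=0$. For $d\ge3$, \eqref{eq:cformula} gives
$c_3=\binom d3-a_1\binom{d-2}2+a_2(d-4)-a_3$. If $a_2=0$, then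
$c_3\le\binom d3$. If $a_2>0$, then $d\ge4$, and by part (i)
\[
a_2(d-4)\le\frac{a_1}2(a_1-1)(d-4)\le\frac{a_1}2(d-2)(d-3)=a_1\binom{d-2}2,
\]
so again $c_3\le\binom d3$.

For the lower bound we use the reduction step with $us>u$. By part (ii), which
also holds for pairs with $d=0$, we have $c_2(u,ws)\ge-\binom{d-1}2$, and
$c_2(us,ws)$ is either $0$ or at most $\binom{d-2}2\le\binom{d-1}2$. So
\eqref{eq:crec} and the induction hypothesis give
\[
c_3(u,w)\ge-2\binom{d-1}3-2\binom{d-1}2=-2\binom d3.\qedhere
\]
\end{proof}

The factor $2$ arises because both $c_2$ terms in \eqref{eq:crec} were bounded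
in the unfavorable direction. For $u=e$ the first of them is nonnegative. To
prove this we need a relation that expresses $c_2(e,w)$ through the numbers
$c_1(s,w)$, which Lemma~\ref{lem:mono} bounds from below. Summing over the
whole lower interval gives one.

\begin{lemma}\label{lem:sum}
For every $w\in W$, $\sum_{x\le w}R_{x,w}=q^{\ell(w)}$.
\end{lemma}

\begin{proof}
Let $\Phi(w)=\sum_{x\in W}R_{x,w}$, a finite sum by (R1). Then $\Phi(e)=1$. Let
$ws<w$, and partition $W$ into the pairs $\{x,xs\}$ with $xs>x$. By (R3),
\[
R_{x,w}+R_{xs,w}=\bigl(qR_{xs,ws}+(q-1)R_{x,ws}\bigr)+R_{x,ws}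
=q\,(R_{x,ws}+R_{xs,ws}).
\]
Summing over all pairs gives $\Phi(w)=q\,\Phi(ws)$.
\end{proof}

\begin{lemma}\label{lem:c2}
For every $w\in W$, $c_2(e,w)\ge0$.
\end{lemma}

\begin{proof}
Let $N=\ell(w)$ and $r=|\operatorname{supp}(w)|$. For $N\le1$, $c_2=0$. Let
$N\ge2$ and take the coefficient of $q^{N-2}$ in Lemma~\ref{lem:sum}. Only
elements $x\le w$ with $\ell(x)\le2$ contribute, since
$\deg R_{x,w}=N-\ell(x)$. By the symmetry $c_n=c_{d-n}$, the element $e$
contributes $c_2(e,w)$, a generator $s\le w$ contributes $-c_1(s,w)$, and an
element of length $2$ contributes its leading coefficient $1$. Hence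
\[
c_2(e,w)=\sum_{s\in\operatorname{supp}(w)}c_1(s,w)-A,\qquad
A=\#\{x\le w:\ell(x)=2\}.
\]
By Lemma~\ref{lem:mono} with $u=e$ and by Lemma~\ref{lem:arcs},
\[
c_1(s,w)=N-1-a_1(s,w)\ge N-1-a_1(e,w)=r-1 .
\]
An element counted by $A$ is a product $st$ of two distinct elements of
$\operatorname{supp}(w)$, so $A\le r(r-1)$. Thus
$c_2(e,w)\ge r(r-1)-r(r-1)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(iii) for $u=e$]
The upper bound is already proved. For the lower bound we use induction on
$d=\ell(w)$. For $d=1$, $c_3=0=-\binom03$. For $d\ge2$ choose $s$ with $ws<w$.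
By Lemma~\ref{lem:c2}, $c_2(e,ws)\ge0$, and $c_2(s,ws)\le\binom{d-2}2$ by part
(ii), or because it vanishes. So \eqref{eq:crec} gives
\[
c_3(e,w)\ge c_3(e,ws)-\binom{d-2}2\ge-\binom{d-2}3-\binom{d-2}2=-\binom{d-1}3 .
\]
Since $\binom{d-1}3\le\binom d3$, \eqref{eq:conj} holds for $n=3$.
\end{proof}

\begin{remark}
By the symmetry $c_n=c_{d-n}$, the inequality \eqref{eq:conj} for $n$ is
equivalent to that for $d-n$. So parts (ii) and (iii) prove the conjecture for
all pairs with $d\le5$ and for all lower intervals with $d\le7$.
\end{remark}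

\section{Higher coefficients and exponential growth}\label{sec:high}

In higher degrees we use only \eqref{eq:crec} and the triangle inequality. The
two terms $c_{n-1}$ cost a factor $2$ for each degree.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(iv)]
Let $K_n=3\cdot2^{n-4}$. We prove $|c_n|\le K_n\binom dn$ for all $u\le w$ by
induction on $n\ge4$ and, for fixed $n$, by the reduction step with $us>u$. Put
$\delta=c_{n-1}(u,ws)-c_{n-1}(us,ws)$. It suffices to show that
$|\delta|\le K_n\binom{d-1}{n-1}$, for then \eqref{eq:crec} gives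
\[
|c_n(u,w)|\le K_n\binom{d-1}n+K_n\binom{d-1}{n-1}=K_n\binom dn .
\]
For $n=4$, put $B=\binom{d-1}3$. By part (iii), both $c_3(u,ws)$ and
$c_3(us,ws)$ lie in $[-2B,B]$; for the second, either it vanishes or we use
$\binom{d-2}3\le B$. Their difference lies in $[-3B,3B]$. For $n\ge5$, both
terms have absolute value at most $K_{n-1}\binom{d-1}{n-1}$ by the induction
hypothesis and the same comparison, and $2K_{n-1}=K_n$.
\end{proof}

For the lower bound in part (v), we raise one counterexample to a power.

\begin{lemma}\label{lem:product}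
Let $(W_1,S_1)$ and $(W_2,S_2)$ be Coxeter systems, and regard $W_1\times W_2$
as a Coxeter group with generating set $S_1\sqcup S_2$. Then
$R_{(u_1,u_2),(w_1,w_2)}=R_{u_1,w_1}R_{u_2,w_2}$.
\end{lemma}

\begin{proof}
The length of $(w_1,w_2)$ is $\ell(w_1)+\ell(w_2)$, and the reflections are the
elements $(t,e)$ and $(e,t)$ with $t$ a reflection of the factor. So an arrow
$\to$ changes one coordinate by an arrow of that factor, and the Bruhat order
is the product order. Hence the products $R_{u_1,w_1}R_{u_2,w_2}$ satisfy (R1)
and (R2). For $s\in S_1$, property (R3) is property (R3) in $W_1$ multiplied by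
$R_{u_2,w_2}$, and for $s\in S_2$ the roles of the factors are exchanged. The
family satisfying (R1)--(R3) is unique.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(v)]
Let $\Sigma(u,w)=\sum_n|c_n(u,w)|$ and $\lambda=1+\sqrt2$, so that
$\lambda^2=2\lambda+1$. We prove $\Sigma(u,w)\le\lambda^d$ by the reduction
step. For $u=w$, $\Sigma=1$. For $us>u$, summing \eqref{eq:crec} over $n$ gives
$\Sigma(u,w)\le2\Sigma(u,ws)+\Sigma(us,ws)$. If $us\not\le ws$, this is at most
$2\lambda^{d-1}\le\lambda^d$. Otherwise $d\ge2$, and it is at most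
$2\lambda^{d-1}+\lambda^{d-2}=\lambda^d$.

For the second statement let $w$ be the element of Theorem~\ref{thm:family}
with $r=18$ in the universal group $W$ on $18$ generators. By
\eqref{eq:minusone}, $R_{e,w}(-1)=2^{36}\bigl(1-\frac{18}4\bigr)=-\frac72\,2^{36}$.
In the product of $k$ copies of $W$, the pair $(e,\dots,e)<(w,\dots,w)$ has
$d=36k$ and $R=R_{e,w}^{\,k}$ by Lemma~\ref{lem:product}. Therefore
\[
\sum_n|[q^n]R|\ge|R(-1)|=(7/2)^k\,2^d=\sum_n(7/2)^k\binom dn ,
\]
and some $n$ satisfies $|[q^n]R|\ge(7/2)^k\binom dn$.
\end{proof}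

\begin{remark}
Products also show that Lemma~\ref{lem:binom} is sharp. For the product of $k$
copies of the pair $e<sts$ we have $R=\bigl((q-1)^3+q(q-1)\bigr)^k$, so
$a_m=\binom km=\binom{a_1}m$ for all $m$. Here the generating function
\eqref{eq:gen} is $(1+2z+2z^2+z^3)^k$, whose coefficients are nonnegative and
at most those of $(1+z)^{3k}$, so \eqref{eq:conj} holds. The elements of
Theorem~\ref{thm:family} are at the opposite extreme, with $a_m=0$ for all
$m\ge2$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:rho}]
The pairs $e<s_1\cdots s_d$ with distinct generators have $R=(q-1)^d$, so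
$\rho_n\ge1$ for all $n$. The upper bounds are parts (ii), (iii) and (iv) of
Theorem~\ref{thm:bounds}. By \eqref{eq:familycoeff}, for fixed $n\ge4$ the
ratio $|[q^n]R_{e,w}|/\binom{2r}n$ tends to $\frac n2-1$ as $r\to\infty$, so
$\rho_n\ge\frac n2-1$. This bound exceeds $1$ for $n\ge5$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AA}
\emph{Analytic approach for Brenti's conjecture on $R$-polynomials},
\texttt{http://www.math.titech.ac.jp/\textasciitilde tosho/Preprints/pdf/167.pdf}.

\bibitem{BB}
Bj\"orner and Brenti, \emph{Combinatorics of Coxeter Groups}.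

\bibitem{H}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\end{thebibliography}
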